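# Two-sided gamma-positivity for simple permutations

## The gamma coefficients of $\mathrm{simp}_n(s,t)$ and their exact support

**Theorem 1.** For $n\ge 1$ let $\mathrm{Simp}_n$ be the set of simple permutations of length $n$, let
$$\mathrm{simp}_n(s,t)=\sum_{\sigma\in\mathrm{Simp}_n}s^{\mathrm{des}(\sigma)}t^{\mathrm{ides}(\sigma)},$$
and let $\gamma_{n,i,j}$ be the unique real numbers with
$$\mathrm{simp}_n(s,t)=\sum_{i,j\ge0,\ 2i+j\le n-1}\gamma_{n,i,j}\,(st)^i(s+t)^j(1+st)^{n-1-j-2i}.\tag{1}$$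
Then all $\gamma_{n,i,j}$ are nonnegative integers.

**Theorem 2 (exact support).** Let $n\ge4$, $i,j\ge0$, $2i+j\le n-1$, and put $k=n-1-2i-j$. Then $\gamma_{n,i,j}>0$ if and only if
$$(i+1)(i+j+1)\ge n+2\quad\text{and}\quad(i+1)(n-i-j)\ge n,$$
equivalently
$$i^2+ij\ge k+2\quad\text{and}\quad i^2+ik\ge j.\tag{2}$$
Otherwise $\gamma_{n,i,j}=0$.

**Corollary 3.** For $n\ge4$ and $0\le a,b\le n-1$, a simple permutation of length $n$ with $\mathrm{des}=a$ and $\mathrm{ides}=b$ exists if and only if $(a,b)\in R_n$, where $R_n$ is given by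
$$(a+1)(b+1)\ge n+2,\quad(n-a)(n-b)\ge n+2,\quad(b+1)(n-a)\ge n,\quad(a+1)(n-b)\ge n.$$

The question behind these statements was a conjecture: are the $\gamma_{n,i,j}$ nonnegative integers? Theorem 1 says yes, Theorem 2 says exactly which of them are nonzero, and Corollary 3 translates that back into permutations. Throughout, $k$ stands for $n-1-2i-j$, so that $2i+j+k=n-1$.

## Blocks, two-sided descents, and the bivariate gamma basis

For $\pi=a_1\dots a_n\in S_n$, $\mathrm{des}(\pi)$ is the number of $i$ with $a_i>a_{i+1}$, and $\mathrm{ides}(\pi)=\mathrm{des}(\pi^{-1})$. For instance $2413$ has inverse $3142$, so $\mathrm{des}(2413)=1$ and $\mathrm{ides}(2413)=2$.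

**Definition.** A *block* of $\pi$ is a nonempty contiguous sequence of entries whose values also form a contiguous set of integers. Singletons and the whole permutation are the *trivial* blocks; all others are *proper*. A permutation is *simple* if it has no proper block.

In $2647513$ the entries $6475$ form a block (their values are $4,5,6,7$), while $64751$ do not. The permutations $1$, $12$, $21$ are simple. None of length $3$ is: the value $2$ has a neighbor in position, which is $1$ or $3$, and together they form a proper block.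

Two symmetries matter. A block occupying positions $I$ and values $J$ becomes, in the inverse permutation, a block occupying positions $J$ and values $I$. So inversion preserves simplicity, and it sends $(\mathrm{des},\mathrm{ides})=(a,b)$ to $(b,a)$. Reading backwards also preserves simplicity, and it sends $(a,b)$ to $(n-1-a,n-1-b)$: ascents become descents, and the inverse of the reversal is $v\mapsto n+1-\pi^{-1}(v)$, the complement of $\pi^{-1}$. So if $c_{a,b}$ denotes the coefficient of $s^at^b$ in $\mathrm{simp}_n$, then $c_{a,b}=c_{b,a}$ and $c_{a,b}=c_{n-1-b,\,n-1-a}$.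

**Definition.** A polynomial $f=\sum_{0\le a,b\le N}c_{a,b}s^at^b$ is *palindromic of darga $N$* if $c_{a,b}=c_{b,a}$ and $c_{a,b}=c_{N-b,N-a}$ for all $a,b$; that is, its coefficient matrix is symmetric in both diagonals.

We have just seen that $\mathrm{simp}_n$ is palindromic of darga $n-1$. The uniqueness claimed in (1) is the next lemma. Its triangularity statement will be used again later.

**Lemma 4.** Fix $N\ge 0$ and put $e_{i,j}=(st)^i(s+t)^j(1+st)^k$ for $i,j\ge0$, $k=N-2i-j\ge0$.

(a) The monomials of $e_{i,j}$ are $s^{i+l+q}t^{i+(j-l)+q}$ with $0\le l\le j$, $0\le q\le k$. The monomial $s^{i+j}t^i$ has coefficient $1$ in $e_{i,j}$, and it occurs in another $e_{i',j'}$ only if $i'<i$.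

(b) The $e_{i,j}$ form a basis of the space of palindromic polynomials of darga $N$. If $f=\sum\gamma_{i,j}e_{i,j}$ has coefficients $c_{a,b}$, then
$$\gamma_{i,j}=c_{i+j,i}-\sum_{i'<i}\gamma_{i',j'}\,[s^{i+j}t^i]\,e_{i',j'}.\tag{3}$$

*Proof.* The list of monomials comes from expanding both powers. Every $t$-exponent in $e_{i',j'}$ is at least $i'$, so $s^{i+j}t^i$ can occur only if $i'\le i$. If $i'=i$, then $(j'-l)+q=0$ forces $l=j'$ and $q=0$; the $s$-exponent is then $i+j'$, so $j'=j$, and the coefficient is $\binom jj\binom k0=1$. This proves (a), and (3) follows by comparing coefficients of $s^{i+j}t^i$.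

Each $e_{i,j}$ is symmetric in $s,t$, and $(st)^Ne_{i,j}(1/s,1/t)=(st)^{N-i-j-k}(s+t)^j(1+st)^k=e_{i,j}$, so it is palindromic. By (3) with $f=0$ and induction on $i$, the $e_{i,j}$ are linearly independent. Finally, the two symmetries move every index $(a,b)$ to one with $a\ge b$ and $a+b\le N$: the first swaps $a,b$, the second fixes $a-b$ and sends $a+b$ to $2N-(a+b)$. So a palindromic polynomial is determined by those $c_{a,b}$, and $i=b$, $j=a-b$ matches such pairs with the index pairs $(i,j)$, $2i+j\le N$. The dimension is therefore at most the number of $e_{i,j}$, and independence makes them a basis. $\square$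

For darga $2$ the basis is $(1+st)^2,\ (s+t)(1+st),\ (s+t)^2,\ st$. The polynomial $1+4st+s^2t^2=(1+st)^2+2st$ has nonnegative gamma coefficients. The polynomial $1+s^2t^2=(1+st)^2-2st$ does not, although it is palindromic with nonnegative coefficients. So Theorem 1 is more than the symmetry of $\mathrm{simp}_n$.

The two forms of the condition in Theorem 2 agree: with $n=2i+j+k+1$,
$$(i+1)(i+j+1)-(n+2)=i^2+ij-k-2,\qquad(i+1)(n-i-j)-n=(i+1)(i+k+1)-n=i^2+ik-j.$$
They are the first and third inequalities of $R_n$ at $(a,b)=(i+j,i)$.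

## Lengths 4, 5 and 6

A simple permutation of length $n\ge3$ cannot start or end with $1$ or $n$, since the other $n-1$ entries would form a block.

*Length 4.* The end entries are $2$ and $3$. Of $2143,2413,3142,3412$, the first and last have a block of two adjacent entries; the other two are simple. They have $(\mathrm{des},\mathrm{ides})=(1,2)$ and $(2,1)$, so $\mathrm{simp}_4=st^2+s^2t=st(s+t)$.

*Length 5.* The end entries lie in $\{2,3,4\}$.

- $3\,{*}{*}{*}\,2$: the middle is an arrangement of $1,4,5$ with $4,5$ apart and without $34$ at the start, so the permutation is $35142$. Taking complements $x\mapsto6-x$, the pattern $3\,{*}{*}{*}\,4$ gives $31524$.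
- $2\,{*}{*}{*}\,3$: $4,5$ apart leaves $24153$ and $25143$, and the latter has the block $43$. So $24153$.
- $2\,{*}{*}{*}\,4$: the second entry is neither $1$ nor $3$, hence $5$; the fourth is neither $3$ nor $5$, hence $1$. So $25314$.
- $4\,{*}{*}{*}\,3$ and $4\,{*}{*}{*}\,2$ are the complements of the last two cases: $42513$ and $41352$.

The six survivors are simple. In $24153$ the segments $24,41,15,53,241,415,153,2415,4153$ are not blocks, and in $25314$ the segments $25,53,31,14,253,531,314,2531,5314$ are not blocks. The others arise from these two by reversal and inversion: $24153$ has reversal $35142$ and inverse $31524$, whose reversal is $42513$, and $25314$ has reversal $41352$. Now $24153$ has $2$ descents and so does its inverse $31524$; $25314$ has $2$ descents and so does its inverse $41352$. The symmetries keep $(2,2)$ fixed, so $\mathrm{simp}_5=6(st)^2$.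

*Length 6.* Here
$$\mathrm{simp}_6=st(s+t)^2(1+st)+5(st)^2(1+st)+14(st)^2(s+t);$$
we recompute this below from a recurrence. Compare with Theorem 2. For $i=0$, (2) fails, as $0\ge k+2$ is false. For $i=1$ it says $j\ge k+1$ and $j\le k+1$; with $j+k=3$ this leaves $(i,j,k)=(1,2,1)$. For $i=2$ we have $j+k=1$, and both $(2,1,0)$ and $(2,0,1)$ satisfy (2). These are exactly the three terms.

## Substitution decomposition and the inverse series

**Inflation.** For $\sigma\in S_m$ and permutations $\alpha_1,\dots,\alpha_m$, the inflation $\sigma[\alpha_1,\dots,\alpha_m]$ replaces the $r$-th entry of $\sigma$ by a block order-isomorphic to $\alpha_r$. For example $2413[1,21,1,12]=2\,65\,1\,34=265134$. Write $\alpha\oplus\beta=12[\alpha,\beta]$ and $\alpha\ominus\beta=21[\alpha,\beta]$. A permutation is sum-decomposable if it is some $\alpha\oplus\beta$, and skew-decomposable if it is some $\alpha\ominus\beta$.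

We use the substitution decomposition (Albert–Atkinson, *Simple permutations and pattern restricted permutations*, Discrete Math. 300 (2005)): a permutation of length at least $2$ is exactly one of the following.

- Sum-decomposable, uniquely $\alpha\oplus\beta$ with $\alpha$ sum-indecomposable.
- Skew-decomposable, uniquely $\alpha\ominus\beta$ with $\alpha$ skew-indecomposable.
- An inflation $\sigma[\alpha_1,\dots,\alpha_m]$ with $\sigma$ simple and $m\ge4$, where $\sigma$ and all $\alpha_r$ are unique.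

Descents of an inflation are those inside the blocks plus one for each descent of $\sigma$, since neighboring entries of different blocks compare as in $\sigma$. The inverse of an inflation is the inflation of $\sigma^{-1}$ by the $\alpha_r^{-1}$ in another order. So both $\mathrm{des}$ and $\mathrm{ides}$ add up. In the example, $\mathrm{des}(265134)=2=1+1$, and the inverse $415632$ has $3=2+1$ descents.

Let
$$A_n(s,t)=\sum_{\pi\in S_n}s^{\mathrm{des}\,\pi}t^{\mathrm{ides}\,\pi},\qquad F^\circ(x)=\sum_{n\ge1}A_nx^n,\qquad S^\circ(y)=\sum_{n\ge4}\mathrm{simp}_n\,y^n.$$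
Let $F_\oplus,F_\ominus$ be the parts of $F^\circ$ from the first two types. Then $F_\oplus=(F^\circ-F_\oplus)F^\circ$, and $F_\ominus=st(F^\circ-F_\ominus)F^\circ$, as $21$ contributes one descent and one inverse descent. Solving for these,
$$F^\circ=x+\frac{(F^\circ)^2}{1+F^\circ}+\frac{st(F^\circ)^2}{1+st\,F^\circ}+S^\circ(F^\circ).$$
Setting $y=F^\circ(x)$ and solving for $x$, the compositional inverse of $F^\circ$ is
$$G_0^\circ(y)-S^\circ(y),\qquad G_0^\circ(y)=y-\frac{y^2}{1+y}-\frac{st\,y^2}{1+st\,y}=\frac{y-st\,y^3}{1+(1+st)y+st\,y^2}.\tag{4}$$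

**Direct inversion.** A sensible first plan is to expand the $A_n$ in the gamma basis and read off $S^\circ=G_0^\circ-(F^\circ)^{\langle-1\rangle}$. Abbreviate $P=st$, $Y=s+t$, $Z=1+st$. The inverse of $x+a_2x^2+a_3x^3+a_4x^4+\cdots$ begins
$$y-a_2y^2+(2a_2^2-a_3)y^3+(-5a_2^3+5a_2a_3-a_4)y^4+\cdots,$$
and $[y^4]G_0^\circ=-Z^3+3PZ$, so
$$\mathrm{simp}_4=A_4-5A_2A_3+5A_2^3-Z^3+3PZ.$$
By hand, $A_2=Z$ and $A_3=1+4st+s^2t^2=Z^2+2P$. With $\mathrm{simp}_4=PY$, this gives $A_4=Z^3+7PZ+PY$ (at $s=t=1$: $8+14+2=24$). So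
$$\mathrm{simp}_4=(Z^3+7PZ+PY)-(5Z^3+10PZ)+5Z^3-Z^3+3PZ.$$
Everything except $PY$ cancels, and it cancels between terms of opposite sign. Already in degree four, nonnegativity of the gamma coefficients of the $A_n$ tells us nothing about the sign of the result, because inversion alternates signs.

The way around this is not to invert coefficients. We find a differential equation for $F^\circ$, transfer it to the inverse series, where it becomes a differential equation for $S$, and look for positivity there. We first need a recurrence for $A_n$.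

## The Carlitz–Roselle–Scoville identity and a recurrence for $A_n$

**Lemma 5 (Carlitz–Roselle–Scoville).** For $n\ge1$,
$$B_n:=\sum_{i,j\ge0}\binom{ij+n-1}{n}s^it^j=\frac{st\,A_n(s,t)}{(1-s)^{n+1}(1-t)^{n+1}}.$$

*Proof.* The number $\binom{ij+n-1}n$ counts the $n$-element multisets from $[i]\times[j]$. List such a multiset in lexicographic order as $(p_1,q_1),\dots,(p_n,q_n)$. Let $\pi$ be the standardization of $q_1\cdots q_n$: number the entries from smallest to largest, ties from left to right. Let $r_1\le\dots\le r_n$ be the sorted $q$'s, so $q_m=r_{\pi(m)}$. For example $(1,2),(1,2),(2,1)$ gives $q=221$, $\pi=231$, $p=112$, $r=122$.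

Then $p_1\le\dots\le p_n$. If $p_m=p_{m+1}$, then $q_m\le q_{m+1}$, so $\pi(m)<\pi(m+1)$; hence $p$ increases strictly at descents of $\pi$. If $r_v=r_{v+1}$, the tie rule gives $\pi^{-1}(v)<\pi^{-1}(v+1)$; hence $r$ increases strictly at descents of $\pi^{-1}$.

Conversely, let $\pi$ and weakly increasing $p\in[i]^n$, $r\in[j]^n$ with these strictness properties be given, and put $q_m=r_{\pi(m)}$. If $p_m=p_{m+1}$, then $m$ is not a descent of $\pi$, so $\pi(m)<\pi(m+1)$ and $q_m\le q_{m+1}$: the list is lexicographically sorted. If $r_v=r_w$ with $v<w$, then $r_v=r_{v+1}=\dots=r_w$, so $\pi^{-1}(v)<\dots<\pi^{-1}(w)$: equal entries of $q$ are numbered from left to right, so the standardization of $q$ is $\pi$. Thus we have a bijection.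

Weakly increasing sequences in $[i]^n$ that are strict at $d\le n-1$ prescribed places correspond, after subtracting from each entry the number of prescribed places before it, to weakly increasing sequences in $[i-d]^n$. There are $\binom{i-1-d+n}n$ of them; this also holds when there are none, since then $0\le i-1-d+n<n$. Therefore
$$\binom{ij+n-1}n=\sum_{\pi\in S_n}\binom{i-1-\mathrm{des}\,\pi+n}n\binom{j-1-\mathrm{ides}\,\pi+n}n,$$
and the claim follows from $\sum_i\binom{i-1-d+n}ns^i=s^{d+1}/(1-s)^{n+1}$. $\square$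

Now let $\theta_s=s\partial_s$, $\theta_t=t\partial_t$ and $n\ge2$. Since $n\binom{ij+n-1}n=(ij+n-1)\binom{ij+n-2}{n-1}$, and $\theta_s\theta_t$ multiplies $s^it^j$ by $ij$,
$$nB_n=(\theta_s\theta_t+n-1)B_{n-1}.$$
For any $f$,
$$\theta_s\Big[\frac{s}{(1-s)^n}f\Big]=\frac{s}{(1-s)^n}\Big[\theta_sf+f+\frac{ns}{1-s}f\Big]=\frac{s}{(1-s)^{n+1}}\big[(1-s)\theta_s+1+(n-1)s\big]f,$$
and likewise in $t$. Insert $B_{n-1}=stA_{n-1}/((1-s)^n(1-t)^n)$ and multiply by $(1-s)^{n+1}(1-t)^{n+1}/(st)$:
$$nA_n=\Big[\big((1-s)\theta_s+1+(n-1)s\big)\big((1-t)\theta_t+1+(n-1)t\big)+(n-1)(1-s)(1-t)\Big]A_{n-1}.\tag{5}$$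
For $n=2$: $2A_2=(1+s)(1+t)+(1-s)(1-t)=2+2st$.

## Lifting the recurrence to $\mathbb Q[P,Y,Z]$

The recurrence (5) is written in $s$ and $t$, where gamma coefficients are invisible. From now on $P,Y,Z$ are independent variables, with $\deg P=2$, $\deg Y=\deg Z=1$, and
$$\psi:\ P\mapsto st,\quad Y\mapsto s+t,\quad Z\mapsto1+st.$$
On the homogeneous component of degree $N$, $\psi$ sends the monomials $P^iY^jZ^k$ bijectively to the basis of Lemma 4, so it is injective there. A gamma coefficient is then literally a coefficient of a polynomial in $P,Y,Z$. Put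
$$W=Y+Z,\qquad\delta=Z-Y,\qquad\partial=\partial_Y+\partial_Z,$$
$$\Lambda=3WP\,\partial_P+(YZ+6P)\,\partial+WP^2\,\partial_P^2+(YZ+4P)P\,\partial_P\partial+WP\,\partial^2.\tag{6}$$

**Lemma 6.** Define $\widehat A_1=1$ and, for $n\ge2$,
$$n\widehat A_n=(W+\Lambda)\widehat A_{n-1}+(n-1)\delta\,\widehat A_{n-1}.\tag{7}$$
Then $\widehat A_n$ is homogeneous of degree $n-1$ and $\psi(\widehat A_n)=A_n$.

*Proof.* Multiplication by $W$ or $\delta$ raises the degree by $1$, and so does each of the five terms of $\Lambda$. This gives homogeneity.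

**Step 1: homogenize, so that the factors of (5) become derivatives.** Introduce $s',t'$ and
$$\Psi:\ P\mapsto ss'tt',\quad Y\mapsto st'+s't,\quad Z\mapsto st+s't'.$$
Setting $s'=t'=1$ after $\Psi$ gives $\psi$. A polynomial of degree $N$ goes to one of degree $N$ in $(s,s')$ and degree $N$ in $(t,t')$. Let $D_s=\partial_s+\partial_{s'}$ and $D_t=\partial_t+\partial_{t'}$. If $g$ has degree $N=n-2$ in $(s,s')$, Euler's relation $s'g_{s'}=Ng-sg_s$ gives
$$D_s(ss'g)=(s+s')g+ss'g_s+s(Ng-sg_s),$$
which at $s'=1$ is $\big((1-s)\theta_s+1+(n-1)s\big)g$. The same holds in $t$. Take $g=\Psi(\widehat A_{n-1})$. The operator $g\mapsto D_t(tt'g)$ preserves the degree in $(s,s')$, and $D_sD_t(ss'tt'g)=D_s\big(ss'\,D_t(tt'g)\big)$. So $D_sD_t\Psi(P\widehat A_{n-1})$ at $s'=t'=1$ is the first operator of (5) applied to $\psi(\widehat A_{n-1})$. Also $(s'-s)(t'-t)=\Psi(Z-Y)=\Psi(\delta)$, which becomes $(1-s)(1-t)$. By (5) and induction on $n$ it therefore suffices to show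
$$D_sD_t\Psi(Pf)=\Psi\big((W+\Lambda)f\big)\qquad\text{for all }f\in\mathbb Q[P,Y,Z].\tag{8}$$

**Step 2: prove (8) by the chain rule.** Identify $P,Y,Z$ with their images and put $\mu=s+s'$, $\nu=t+t'$. Then $W=\mu\nu$, and

- $D_sP=\mu tt'$, $\ D_tP=ss'\nu$, $\ D_sY=D_sZ=\nu$, $\ D_tY=D_tZ=\mu$;
- $D_sD_tP=\mu\nu=W$, $\ D_sD_tY=D_sD_tZ=2$, $\ D_sP\cdot D_tP=PW$;
- $YZ=tt'(s^2+s'^2)+ss'(t^2+t'^2)$, hence $\mu^2tt'+\nu^2ss'=YZ+4P$.

In $D_sD_tf=\sum_uf_uD_sD_tu+\sum_{u,v}f_{uv}\,D_su\,D_tv$, the mixed terms of $P$ with $v\in\{Y,Z\}$ carry the factor $D_sP\,D_tv+D_sv\,D_tP=\mu^2tt'+\nu^2ss'$, and the terms with $u,v\in\{Y,Z\}$ carry $\mu\nu$. So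
$$D_sD_tf=Wf_P+2\,\partial f+PWf_{PP}+(YZ+4P)\,\partial f_P+W\,\partial^2f.$$
Replace $f$ by $Pf$, using $(Pf)_P=f+Pf_P$, $(Pf)_{PP}=2f_P+Pf_{PP}$ and $\partial(Pf)=P\partial f$:
$$Wf+3WPf_P+WP^2f_{PP}+(YZ+6P)\,\partial f+(YZ+4P)P\,\partial f_P+WP\,\partial^2f=(W+\Lambda)f.\qquad\square$$

As a check, $\Lambda Z=YZ+6P$, so $3\widehat A_3=(Y+Z)Z+YZ+6P+2(Z-Y)Z=3Z^2+6P$, as found above.

**Passing to series.** Let $F=\sum_{n\ge1}\widehat A_nx^n\in\mathbb Q[P,Y,Z][[x]]$, let $G(y)$ be its compositional inverse, and put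
$$G_0=\frac{y-Py^3}{1+Zy+Py^2},\qquad S=G_0-G=\sum_ns_ny^n.$$
Under $(P,Y,Z)\mapsto(\lambda^2P,\lambda Y,\lambda Z)$, $F(x)$ becomes $\lambda^{-1}F(\lambda x)$, so $G(y)$ becomes $\lambda^{-1}G(\lambda y)$, and visibly $G_0(y)$ becomes $\lambda^{-1}G_0(\lambda y)$. Hence the coefficient of $y^n$ in $G$, $G_0$, $S$ is homogeneous of degree $n-1$. Applying $\psi$ to coefficients turns $F$ into $F^\circ$ and $G_0$ into $G_0^\circ$, so by (4) it turns $S$ into $S^\circ$. Injectivity of $\psi$ in each degree gives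
$$s_n=0\quad(n\le3),\qquad s_n=\sum_{i,j}\gamma_{n,i,j}P^iY^jZ^k\quad(n\ge4).\tag{9}$$
So Theorem 1 asks that $S$ have nonnegative integer coefficients. Multiplying (7) by $x^{n-1}$ and summing over $n\ge2$,
$$(1-\delta x)F_x=1+WF+\Lambda F.\tag{10}$$

## Transferring the differential equation to the compositional inverse

The aim is to turn (10) into an equation for $G$, hence for $S$. Here $\partial_P$ and $\partial$ act on coefficients, and for a series $H(x)$ we have
$$\partial_y\big(H(G)\big)=H_x(G)G_y,\qquad q\big(H(G)\big)=(qH)(G)+H_x(G)\,q(G)\quad(q\in\{\partial_P,\partial\}).$$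
Write $G_q=q(G)$, $g_q=-G_q$, $G_{qr}=r(q(G))$, and $C=1/G_y$, a power series since $G_y$ has constant term $1$.

**Step 1: first derivatives.** Applying $\partial_y$ and $q$ to $F(G(y))=y$ gives
$$F_x(G)=C,\qquad(qF)(G)=Cg_q=:p_q.$$

**Step 2: second derivatives.** Applying $\partial_y$ to $(qF)(G)=p_q$ gives $(\partial_xqF)(G)=C\,\partial_yp_q$. Applying $r\in\{\partial_P,\partial\}$ to it gives
$$(rqF)(G)=r(p_q)-G_r\,C\,\partial_yp_q=r(p_q)+p_r\,\partial_yp_q.$$
Since $r(C)=-r(G_y)/G_y^2=C^2\partial_yg_r$, we have $r(p_q)=C^2g_q\,\partial_yg_r-CG_{qr}$. Multiplying by $G_y=1/C$,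
$$G_y\cdot(rqF)(G)=-G_{qr}+Cg_q\,\partial_yg_r+g_r\,\partial_y(Cg_q)=-G_{qr}+\partial_y(Cg_qg_r).\tag{11}$$
The nonlinear terms have become one total $y$-derivative.

**Step 3: substitute.** Put $x=G(y)$ in (10) and multiply by $G_y$. The left side becomes $1-\delta G$. On the right, $1+WF$ gives $(1+Wy)G_y$; a first-order term $q$ of $\Lambda$ gives $G_yCg_q=-G_q$; a second-order term is (11). The coefficients of $\Lambda$ do not involve $y$, so with
$$\mathcal Q(u,v)=P\big[WPu^2+(YZ+4P)uv+Wv^2\big]$$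
we obtain
$$1-\delta G=(1+Wy)G_y-\Lambda G+\partial_y\big(C\,\mathcal Q(g_P,g_\partial)\big),$$
where $g_P,g_\partial$ are $g_q$ for $q=\partial_P,\partial$. Finally insert $G=G_0-S$, writing $'$ for $\partial_y$:
$$(1+Wy)S'+\delta S-\Lambda S=e_0+\partial_y\big(C\,\mathcal Q(g_P,g_\partial)\big),\qquad e_0=(1+Wy)G_0'-\Lambda G_0-1+\delta G_0.\tag{12}$$

## Cancelling the inhomogeneous term

Equation (12) does not yet show any sign. We shall see that $e_0=-4PZy^3+\cdots$, a negative start. On the other hand, when $S$ is set to $0$, the term $C\mathcal Q$ is a fraction with denominators coming from $G_0'$ and $G_0$. We compute these, split the fraction, and find that the bad part cancels $e_0$ exactly.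

**Explicit base quantities.** Put
$$\kappa=1-Py^2,\qquad w=2+Zy,\qquad D=1+Zy+Py^2=w-\kappa.$$
So $Py^2=1-\kappa$, $Zy=w-2$, $G_0=y\kappa/D$, and
$$y\kappa'=-2(1-\kappa),\qquad yw'=w-2,\qquad yD'=w-2\kappa.$$
Then $G_0'=\big[\kappa D-2(1-\kappa)D-\kappa(w-2\kappa)\big]/D^2$, that is,
$$G_0'=\frac N{D^2},\qquad N=2\kappa w-2w+2\kappa-\kappa^2=1-4Py^2-2PZy^3-P^2y^4.$$
With $\partial_P\kappa=-y^2$, $\partial_PD=y^2$, $\partial\kappa=0$, $\partial D=y$, and $D+\kappa=w$,
$$-\partial_PG_0=\frac{u_0}{D^2},\quad u_0=y^3w;\qquad-\partial G_0=\frac{v_0}{D^2},\quad v_0=y^2\kappa;$$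
and, differentiating once more and using $D+2\kappa=w+\kappa$,
$$-\partial_P^2G_0=-\frac{2y^5w}{D^3},\qquad-\partial_P\partial G_0=-\frac{y^4(w+\kappa)}{D^3},\qquad-\partial^2G_0=-\frac{2y^3\kappa}{D^3}.$$
Put also
$$h=y(Z+4Py+PZy^2)=(w-2)(2-\kappa)+4(1-\kappa)=w(2-\kappa)-2\kappa.$$

**Lemma 7.** (a) $e_0=-\partial_y\big(Py^3h/D^2\big)$.

(b) $\mathcal Q(u_0,v_0)=Py^3h\,N+E\,D^2$, where $E=PYy^4+P^2y^5(4+Zy)$.

*Proof of (a).* Written out,
$$e_0=(1+Wy)\frac N{D^2}+\frac{3WPu_0+(YZ+6P)v_0}{D^2}-\frac{2WP^2y^5w+(YZ+4P)Py^4(w+\kappa)+2WPy^3\kappa}{D^3}-1+\delta\frac{y\kappa}D.$$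
The variable $Y$ enters only through $W$, $\delta$ and $YZ$, so $e_0$ is affine in $Y$; we treat the two coefficients separately.

**Step 1: the $Y$-coefficient vanishes.** Multiplied by $D^3/y$, it is
$$ND+3(1-\kappa)wD+(w-2)\kappa D-\kappa D^2-(1-\kappa)\big[2(1-\kappa)w+(w-2)(w+\kappa)+2\kappa\big].$$
The bracket is $2w-2\kappa w+w^2+\kappa w-2w-2\kappa+2\kappa=w^2-\kappa w=wD$. So the expression is
$$D\big[N+3(1-\kappa)w+(w-2)\kappa-\kappa(w-\kappa)-(1-\kappa)w\big]=D\big[N+2(1-\kappa)w-2\kappa+\kappa^2\big]=0.$$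

**Step 2: the $Y^0$-part.** Replace $W$ and $\delta$ by $Z$ and $YZ$ by $0$. Multiplied by $D^3$, the result is $DJ_1-(1-\kappa)J_2$ with
$$J_1=(w-1)N+3(w-2)(1-\kappa)w+6(1-\kappa)\kappa-D^2+(w-2)\kappa D,$$
$$J_2=2(w-2)(1-\kappa)w+4(1-\kappa)(w+\kappa)+2(w-2)\kappa=(2-2\kappa)w^2+2\kappa w-4\kappa^2.$$
To expand $J_1$, use
$$(w-1)N=(2\kappa-2)w^2+(2-\kappa^2)w-2\kappa+\kappa^2,\qquad(w-2)\kappa D=\kappa w^2-(\kappa^2+2\kappa)w+2\kappa^2.$$

- $w^2$: $(2\kappa-2)+(3-3\kappa)-1+\kappa=0$.
- $w$: $(2-\kappa^2)-(6-6\kappa)+2\kappa-(\kappa^2+2\kappa)=-4+6\kappa-2\kappa^2=-2(1-\kappa)(2-\kappa)$.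
- constant: $(-2\kappa+\kappa^2)+(6\kappa-6\kappa^2)-\kappa^2+2\kappa^2=4\kappa-4\kappa^2$.

So $J_1=-2(1-\kappa)\big[(2-\kappa)w-2\kappa\big]=-2(1-\kappa)h$, and
$$e_0D^3=-(1-\kappa)(2hD+J_2).$$

**Step 3: compare with the derivative.** The $y$-derivative of $Py^3h/D^2$ is $(1-\kappa)D^{-3}\{3hD+yh'D-2h\,yD'\}$. Here
$$yh'=(w-2)(2-\kappa)+2(1-\kappa)w+4(1-\kappa)=4w-3\kappa w-2\kappa,$$
so $h+yh'=6w-4\kappa w-4\kappa$, and
$$(h+yh')D=(6-4\kappa)w^2+(-10\kappa+4\kappa^2)w+4\kappa^2,$$
$$2h\,yD'=2h(w-2\kappa)=(4-2\kappa)w^2+(-12\kappa+4\kappa^2)w+8\kappa^2.$$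
The difference is $(2-2\kappa)w^2+2\kappa w-4\kappa^2=J_2$. So the derivative is $(1-\kappa)D^{-3}(2hD+J_2)=-e_0$.

*Proof of (b).* We have $\mathcal Q(u_0,v_0)=P\big[WPy^6w^2+(YZ+4P)y^5w\kappa+Wy^4\kappa^2\big]$. Its $Y$-coefficient is
$$Py^4\big[(1-\kappa)w^2+(w-2)w\kappa+\kappa^2\big]=Py^4\big[w^2-2w\kappa+\kappa^2\big]=Py^4D^2,$$
which is the $Y$-coefficient of the right side. For the $Y^0$-parts, divide by $Py^3$; we must show
$$(w-2)(1-\kappa)w^2+4(1-\kappa)w\kappa+(w-2)\kappa^2=hN+(1-\kappa)(w+2)(w-\kappa)^2.$$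
Multiplying out,
$$hN=(-4+6\kappa-2\kappa^2)w^2+(8\kappa-8\kappa^2+\kappa^3)w-4\kappa^2+2\kappa^3,$$
$$(1-\kappa)(w+2)(w-\kappa)^2=(1-\kappa)w^3+(2-4\kappa+2\kappa^2)w^2+(-4\kappa+5\kappa^2-\kappa^3)w+2\kappa^2-2\kappa^3.$$
Both sides equal $(1-\kappa)w^3-2(1-\kappa)w^2+(4\kappa-3\kappa^2)w-2\kappa^2$. $\square$

In particular $Py^3h/D^2=PZy^4+\cdots$, so $e_0=-4PZy^3+\cdots$ as announced.

**The cancellation.** We have $G_y=N/D^2-S'=M/D^2$ with $M=N-D^2S'$, so $C=D^2/M$. Write $S_P=\partial_PS$, $S_\partial=\partial S$; then $g_P=u_0/D^2+S_P$ and $g_\partial=v_0/D^2+S_\partial$. Expanding the quadratic form, $C\mathcal Q(g_P,g_\partial)$ is the sum of $\mathcal Q(u_0,v_0)/(D^2M)$, of a part linear in $(S_P,S_\partial)$ with denominator $M$, and of $D^2\mathcal Q(S_P,S_\partial)/M$. Since $N-M=D^2S'$,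
$$\frac1{D^2M}=\frac1{D^2N}+\frac{S'}{NM},\qquad\text{and}\qquad\frac{\mathcal Q(u_0,v_0)}{D^2N}=\frac{Py^3h}{D^2}+\frac EN$$
by Lemma 7(b). By Lemma 7(a), $\partial_y(Py^3h/D^2)$ cancels $e_0$. So (12) becomes
$$(1+Wy)S'+\delta S-\Lambda S=\partial_y\Theta,\qquad\Theta=\Theta_1+\Theta_2+\Theta_3+\Theta_4,\tag{13}$$
$$\Theta_1=\frac{PYy^4+P^2y^5(4+Zy)}N,\qquad\Theta_2=\frac{\mathcal Q(u_0,v_0)}{NM}S',\qquad\Theta_4=\frac{D^2}M\mathcal Q(S_P,S_\partial),$$
$$\Theta_3=\frac PM\Big[2WPu_0S_P+(YZ+4P)(u_0S_\partial+v_0S_P)+2Wv_0S_\partial\Big].$$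

## The coefficient recurrence and its two signed coefficients

Taking the coefficient of $y^n$ in (13), $n\ge3$, gives $(n+1)s_{n+1}=(\Lambda-nW-\delta)s_n+(n+1)[y^{n+1}]\Theta$. We now apply $\Lambda-nW-\delta$ to a monomial $m=P^iY^jZ^k$ with $2i+j+k=n-1$. The terms $3WP\partial_P+WP^2\partial_P^2$ give $(3i+i(i-1))Wm=(i^2+2i)Wm$. Since $YZ\,\partial(Y^jZ^k)=(jZ+kY)Y^jZ^k$, the $YZ$-parts of the second and fourth terms of $\Lambda$ give $(i+1)(jZ+kY)m$. And $-\delta=Y-Z$. So, with $n=2i+j+k+1$: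

- the coefficient of $P^iY^{j+1}Z^k$ is $(i^2+2i)+(i+1)k-n+1=i^2+ik-j$;
- the coefficient of $P^iY^jZ^{k+1}$ is $(i^2+2i)+(i+1)j-n-1=i^2+ij-k-2$;
- the remaining terms come from $(4i+6)P\,\partial+WP\,\partial^2$ acting on $Y^jZ^k$.

Hence
$$\begin{aligned}(n+1)s_{n+1}=\sum_{i,j}\gamma_{n,i,j}\Big\{&(i^2+ik-j)P^iY^{j+1}Z^k+(i^2+ij-k-2)P^iY^jZ^{k+1}\\&+(4i+6)P^{i+1}\partial(Y^jZ^k)+WP^{i+1}\partial^2(Y^jZ^k)\Big\}+(n+1)[y^{n+1}]\Theta,\end{aligned}\tag{14}$$
where for $n=3$ the sum is empty, since $s_3=0$.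

One would like to finish by induction: if $s_4,\dots,s_n$ have nonnegative coefficients, so does $s_{n+1}$. This fails as it stands, because the first two coefficients can be negative. On $m=PZ$ (so $n=4$, $i=1$, $j=0$, $k=1$) the second is $1+0-1-2=-2$; on $m=Z^{n-1}$ it is $-(n+1)$; on $m=Y^{n-1}$ the first is $-(n-1)$. Nonnegativity of $s_n$ is not enough; we must know that such monomials do not occur in $s_n$.

Look again at these two numbers. They are exactly the slacks in the inequalities (2) of Theorem 2. So it is enough to prove the vanishing half of Theorem 2, without using signs, and that can be done directly on permutations.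

## Runs against classes: where $\gamma_{n,i,j}$ vanishes

**Lemma 8.** Let $\sigma\in\mathrm{Simp}_n$, $n\ge4$, $a=\mathrm{des}\,\sigma$, $b=\mathrm{ides}\,\sigma$. Then $(a,b)\in R_n$.

*Proof.* Partition the values $1,\dots,n$ into the $b+1$ maximal intervals on which $\sigma^{-1}$ is increasing; call them classes. Write $\mathrm{pos}=\sigma^{-1}$.

**Step 1: $(b+1)(n-a)\ge n$, by decreasing runs.** The positions split into $n-a$ maximal decreasing runs, since there are $n-1-a$ ascents. If $x<y$ were in the same decreasing run and the same class, the run would give $\mathrm{pos}(x)>\mathrm{pos}(y)$ and the class $\mathrm{pos}(x)<\mathrm{pos}(y)$. So each of the $(n-a)(b+1)$ cells (run, class) holds at most one entry.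

**Step 2: $(a+1)(b+1)\ge n$, by increasing runs.** The positions split into $a+1$ maximal increasing runs. If $x<y$ are in the same run and class, then $x+1\le y$ is in that class too, and $\mathrm{pos}(x)<\mathrm{pos}(x+1)\le\mathrm{pos}(y)$, so $x+1$ is in the same run. An entry positioned between $x$ and $x+1$ would have value strictly between them, so $x$ and $x+1$ are adjacent and form a proper block, a contradiction. Again each cell holds at most one entry.

**Step 3: two cells are empty, so $(a+1)(b+1)\ge n+2$.** Suppose the cell (first run, first class) holds an entry with position $p$ and value $v$. The values $1,\dots,v$ are in the first class, at positions $\le p$, hence in the first run. By Step 2 there is only one, so $v=1$. The first run is increasing, so $\sigma(1)\le\sigma(p)=1$; thus $\sigma(1)=1$ and positions $2,\dots,n$ form a proper block, a contradiction. Likewise, suppose the cell (last run, last class) holds an entry with position $p$ and value $v$. The values $v,\dots,n$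 are in the last class at positions $\ge p$, hence in the last run, so $v=n$; then $\sigma(n)\ge\sigma(p)=n$, and positions $1,\dots,n-1$ form a proper block, a contradiction. The two cells are different, since $\sigma$ is not the identity and so $a\ge1$.

**Step 4: the other two inequalities.** Inversion preserves simplicity and swaps $a,b$; reversal preserves it and sends $(a,b)$ to $(n-1-a,n-1-b)$. Reversal turns $(a+1)(b+1)\ge n+2$ into $(n-a)(n-b)\ge n+2$, and inversion turns $(b+1)(n-a)\ge n$ into $(a+1)(n-b)\ge n$. $\square$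

For $\sigma=2413$ the increasing runs are $24\,|\,13$ and the classes are $\{1\},\{2,3\},\{4\}$. Of the $6$ cells, $4$ are filled, and the two empty ones are (first, first) and (last, last). The bound $6\ge n+2$ is attained.

**Lemma 9.** For $n\ge4$ all $\gamma_{n,i,j}$ are integers, and $\gamma_{n,i,j}\ne0$ implies $(i+j,i)\in R_n$. In particular it implies
$$i^2+ik-j\ge0,\qquad i^2+ij-k-2\ge0.\tag{15}$$

*Proof.* **Step 1: if $(i+j,i)\in R_n$, all monomials of $e_{i,j}$ have exponents in $R_n$.** By Lemma 4(a) the exponents are affine images of points $(l,q)\in[0,j]\times[0,k]$, so they lie in the convex hull of the images of the corners,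
$$(i+j,i),\quad(i,i+j),\quad(i+j+k,i+k),\quad(i+k,i+j+k).$$
As $n-1=2i+j+k$, these are the images of $(i+j,i)$ under the group generated by $(a,b)\mapsto(b,a)$ and $(a,b)\mapsto(n-1-a,n-1-b)$. Both maps preserve $R_n$: the first swaps the last two inequalities, and the second, which exchanges $a+1$ with $n-a$ and $b+1$ with $n-b$, swaps the first two and the last two. So all four corners are in $R_n$. The real region cut out by the four inequalities in $[0,n-1]^2$ is convex: there each factor is at least $1$, and a set $\{XY\ge c\}$ with $X,Y>0$ affine and $c>0$ is convex, as the preimage of the convex region above a hyperbola branch. So the hull, and with it every exponent, lies in the region.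

**Step 2: integrality and vanishing.** Let $c_{a,b}$ be the coefficients of $\mathrm{simp}_n$, and use (3) with $N=n-1$:
$$\gamma_{n,i,j}=c_{i+j,i}-\sum_{i'<i}\gamma_{n,i',j'}\,[s^{i+j}t^i]\,e_{i',j'}.$$
Integrality follows by induction on $i$. Suppose $(i+j,i)\notin R_n$. Then $c_{i+j,i}=0$ by Lemma 8. By induction on $i$, each $(i',j')$ with $i'<i$ and $\gamma_{n,i',j'}\ne0$ has $(i'+j',i')\in R_n$, so by Step 1 the monomial $s^{i+j}t^i$ does not occur in $e_{i',j'}$. Hence $\gamma_{n,i,j}=0$.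

**Step 3: the inequalities (15).** They are the third and first inequalities of $R_n$ at $(a,b)=(i+j,i)$, as computed after Lemma 4. $\square$

## Proof of Theorem 1

For $n\le3$, $\mathrm{simp}_1=1$, $\mathrm{simp}_2=1+st$, $\mathrm{simp}_3=0$, and the theorem holds. For $n\ge4$ integrality is Lemma 9, and by (9) we must show that all $s_n$ have nonnegative coefficients. Assume this for $s_m$, $m\le n$, where $n\ge3$; it holds for $n=3$. We prove it for $s_{n+1}$. Write $\ge0$ for coefficientwise nonnegativity.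

**Step 1: the linear part of (14).** Whenever $\gamma_{n,i,j}\ne0$, the two possibly negative coefficients are $\ge0$ by (15). The other terms have nonnegative coefficients, and $\gamma_{n,i,j}\ge0$ by hypothesis. So the sum in (14) is $\ge0$.

**Step 2: $[y^{n+1}]\Theta$ involves only $s_m$ with $m\le n$.** Let $T=\sum_{m\le n}s_my^m$, and replace $S$ by $T$ in $\Theta$. This changes $S_P,S_\partial$ by $O(y^{n+1})$, and $S'$, hence $M$ and $1/M$, by $O(y^n)$. We have $S=O(y^4)$, $u_0=O(y^3)$, $v_0=O(y^2)$, $\mathcal Q(u_0,v_0)=O(y^4)$. The term $\Theta_1$ does not change. In $\Theta_2$ the change of $S'$ is multiplied by $O(y^4)$, and that of $1/M$ by $\mathcal Q(u_0,v_0)S'=O(y^7)$. In $\Theta_3$ the changes of $S_P,S_\partial$ are multiplied by $O(y^2)$, and that of $1/M$ by $O(y^6)$. In $\Theta_4$ they are multiplied by $O(y^4)$ and $O(y^8)$. All changes are $O(y^{n+3})$, so $[y^{n+1}]\Theta$ is unchanged. From here on in this proof $S$ means $T$, which is $\ge0$.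

**Step 3: $\Theta\ge0$.** The only negative signs are in $N$, $M$ and $v_0=y^2\kappa$, and the point is to pair each $\kappa$ with a denominator. With $r=3Py^2+2PZy^3+P^2y^4$ we have
$$N=\kappa-r,\qquad M=\kappa-(r+D^2S'),$$
where $r\ge0$ and $D^2S'\ge0$ have zero constant term. As $1/\kappa=1/(1-Py^2)\ge0$, geometric series give
$$\frac\kappa N=\frac1{1-r/\kappa}\ge0,\qquad\frac\kappa M=\frac1{1-(r+D^2S')/\kappa}\ge0,\qquad\frac1N=\frac1\kappa\cdot\frac\kappa N\ge0,\qquad\frac1M=\frac1\kappa\cdot\frac\kappa M\ge0.$$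
Also $u_0\ge0$, $D\ge0$, $S',S_P,S_\partial\ge0$. Hence $\Theta_1\ge0$, and
$$\Theta_2=P\Big[\frac{WPu_0^2}{NM}+(YZ+4P)\,u_0y^2\,\frac\kappa N\cdot\frac1M+Wy^4\,\frac\kappa N\cdot\frac\kappa M\Big]S'\ge0,$$
$$\Theta_3=P\Big[\frac{2WPu_0S_P}M+(YZ+4P)\Big(\frac{u_0S_\partial}M+y^2\frac\kappa MS_P\Big)+2Wy^2\frac\kappa MS_\partial\Big]\ge0,$$
and $\Theta_4=\frac{D^2}M\mathcal Q(S_P,S_\partial)\ge0$. So $s_{n+1}$ has nonnegative coefficients, and Theorem 1 is proved. $\blacksquare$

**Running the recurrence.** For $n=3$ only $\Theta_1$ reaches $y^4$, and $s_4=PY$. For $n=4$, with $(i,j,k)=(1,1,0)$ both signed coefficients are $0$, the term $(4i+6)P^2\partial Y$ is $10P^2$, and $[y^5]\Theta=4P^2$. So $5s_5=10P^2+20P^2$ and $s_5=6P^2$. For $n=5$ the monomial $P^2$ has signed coefficients $4$ and $2$, contributing $6(4P^2Y+2P^2Z)$. In $[y^6]\Theta$, $\Theta_1$ gives $4P^2Y+P^2Z$, and $\Theta_3$ gives $P[(YZ+4P)Y+2WP]=PY^2Z+6P^2Y+2P^2Z$. So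
$$6s_6=24P^2Y+12P^2Z+6\big(PY^2Z+10P^2Y+3P^2Z\big),\qquad s_6=PY^2Z+14P^2Y+5P^2Z,$$
in agreement with the formula for $\mathrm{simp}_6$.

## Positivity throughout the support: proof of Theorem 2

Vanishing outside the region (2) is Lemma 9. Conversely, let
$$\mathcal R=\{(i,j,k)\in\mathbb Z_{\ge0}^3:\ i^2+ij\ge k+2,\ i^2+ik\ge j\},$$
and write $\gamma(i,j,k)$ for $\gamma_{n,i,j}$ with $n=2i+j+k+1$. Points of $\mathcal R$ have $i\ge1$, since $i=0$ would give $0\ge k+2$. Now that $S\ge0$ is known, the formulas of Step 3 hold for the full series $S$, and all terms of (14) are nonnegative. So one positive contribution suffices to show $\gamma(i,j,k)>0$. We use induction on $n$.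

**Case $i=1$.** The conditions say $j\ge k+1$ and $j\le k+1$, so $j=k+1$. First, $\gamma(1,1,0)=1$ since $s_4=PY$. As $\kappa/M$ is $\ge0$ with constant term $1$, the formula for $\Theta_3$ gives $\Theta\ge PYZ\,y^2S_P$ coefficientwise. By (14), $s_{n+1}\ge PYZ\,\partial_Ps_{n-1}$, and the monomial $PY^{j-1}Z^{k-1}$ of $s_{n-1}$ is sent to $PY^jZ^k$. Hence $\gamma(1,j,k)\ge\gamma(1,j-1,k-1)$ for $j,k\ge1$ with $(1,j-1,k-1)\in\mathcal R$, and so $\gamma(1,k+1,k)>0$ for all $k\ge0$.

**Case $i\ge2$, $j=k=0$.** Since $1/N\ge1/(1-4Py^2)$, we have $\Theta\ge\Theta_1\ge4P^2y^5\sum_m(4Py^2)^m$. The term $m=i-2$ is $4^{i-1}P^iy^{2i+1}$, so $\gamma(i,0,0)\ge4^{i-1}>0$.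

**Case $i\ge2$, $j\ge1$, and $i^2+i(j-1)\ge k+2$.** Then $(i,j-1,k)\in\mathcal R$, because also $i^2+ik\ge j\ge j-1$. By induction $\gamma(i,j-1,k)>0$, and (14) gives $P^iY^jZ^k$ the contribution $(i^2+ik-(j-1))\,\gamma(i,j-1,k)$, where the factor is at least $1$. This covers all cases with $k=0$, $j\ge1$, because $i^2\ge4$.

**Case $i\ge2$, $k\ge1$, and $i^2+i(k-1)\ge j$.** Then $(i,j,k-1)\in\mathcal R$, because also $i^2+ij\ge k+2\ge k+1$. The contribution is $(i^2+ij-(k-1)-2)\,\gamma(i,j,k-1)>0$, since $i^2+ij\ge k+2$ makes the factor at least $1$. This covers all cases with $j=0$, $k\ge1$, because $i^2\ge4$.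

**Case $i\ge2$, $j,k\ge1$.** One of the last two cases applies. If neither did, then $i^2+i(j-1)\le k+1$ and $i^2+i(k-1)\le j-1$. Adding these gives $2i(i-1)+(i-1)(j+k)\le0$, which is impossible for $i\ge2$.

This proves Theorem 2. $\blacksquare$

## Which pairs $(\mathrm{des},\mathrm{ides})$ occur: proof of Corollary 3

Necessity is Lemma 8. For sufficiency, let $(a,b)\in R_n$. Both $R_n$ and the coefficients $c_{a,b}$ of $\mathrm{simp}_n$ are invariant under $(a,b)\mapsto(b,a)$ and $(a,b)\mapsto(n-1-b,n-1-a)$. The first lets us assume $a\ge b$. The second keeps $a-b$ and sends $a+b$ to $2(n-1)-(a+b)$, so we may also assume $a+b\le n-1$. Put $i=b$, $j=a-b$; then $2i+j=a+b\le n-1$. The inequalities $(a+1)(b+1)\ge n+2$ and $(b+1)(n-a)\ge n$ are those of Theorem 2, so $\gamma_{n,i,j}>0$. The monomial $s^at^b=s^{i+j}t^i$ has coefficient $1$ in $e_{i,j}$ by Lemma 4(a), and all other gamma coefficients are nonnegative by Theorem 1. Hence $c_{a,b}\ge\gamma_{n,i,j}>0$, and a simple permutation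 with these two descent numbers exists. $\blacksquare$
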